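\title{Quantified S4 Is Strongly Complete for the Irrational Line}

\begin{abstract}
We prove that quantified S4 without identity is strongly complete, in the topological semantics with constant domains, for every nonempty metrizable strongly zero-dimensional space without isolated points. In particular it is strongly complete for $\mathbb N^{\mathbb N}$, which is homeomorphic to the irrational line. For a nonempty metrizable strongly zero-dimensional space, completeness and strong completeness both hold exactly when the isolated points are not dense. Over $\mathbb N^{\mathbb N}$, domains of cardinality $2^{\aleph_0}$ suffice and countable domains do not. The models are built from a tree of Henkin theories indexed by clopen sets. Their individuals are functions on the space whose values are constants, and the witnesses needed at a limit point of the tree are locally equal to old constants at every other point.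
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In the topological semantics of modal logic a formula denotes a subset of a space, and $\Box$ denotes interior. When the individual variables range over a domain $D$ that is the same at every point, the universal quantifier denotes an intersection indexed by $D$. An infinite intersection of open sets need not be open, and how it can fail to be open depends on the space: on whether small neighborhoods are connected, or on how many dense open sets it takes to get an empty intersection. Whether a single space refutes every non-theorem of quantified S4 is therefore a question about the topology of that space. We answer it for the irrational line.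

\subsection*{The logic QS4}
Let $L$ be a first-order language without identity and without function symbols or constants, with countably many individual variables and countably many predicate symbols, at least one of positive arity, and with a unary modal operator $\Box$. We take $\neg,\wedge,\forall,\Box$ as primitive. The other Boolean connectives are abbreviations, $\exists y$ abbreviates $\neg\forall y\neg$, and $\Diamond$ abbreviates $\neg\Box\neg$. We write $A[u/y]$ for the result of replacing the free occurrences of $y$ in $A$ by $u$.

The logic QS4 is classical first-order logic without identity in this language, together with the axioms and rules of S4. For definiteness, its axioms are all instances of propositional tautologies and all formulas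
\[
\Box(A\to B)\to(\Box A\to\Box B),\qquad \Box A\to A,\qquad \Box A\to\Box\Box A,\qquad \forall y\,A\to A[u/y],
\]
where $u$ is free for $y$ in $A$. Its rules are modus ponens, necessitation (from $A$ infer $\Box A$), and generalization (from $A\to B$ infer $A\to\forall y\,B$ if $y$ is not free in $A$). For a set of formulas $\Gamma$ and a formula $A$, we write $\Gamma\vdash A$ if $A$ is a theorem or $(\gamma_1\wedge\dots\wedge\gamma_n)\to A$ is a theorem for some $\gamma_1,\dots,\gamma_n\in\Gamma$.

\subsection*{Topological semantics}
We use the semantics of Rasiowa and Sikorski. A \emph{predicate topological model} on a space $X$ is given by a nonempty domain $D$ and a valuation $V$ that assigns to each $n$-ary predicate symbol $P$ a map $V(P)\colon D^n\to\mathcal P(X)$. An \emph{assignment} $\sigma$ maps the variables to $D$, and $\sigma[y\mapsto d]$ is the assignment that sends $y$ to $d$ and agrees with $\sigma$ elsewhere. Truth in the model $M$ at a point $x\in X$ under $\sigma$ is defined by the pointwise clauses for $\neg$ and $\wedge$ and by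
\begin{align*}
M,x,\sigma\models P(y_1,\dots,y_n)&\iff x\in V(P)(\sigma(y_1),\dots,\sigma(y_n)),\\
M,x,\sigma\models\forall y\,A&\iff M,x,\sigma[y\mapsto d]\models A\text{ for every }d\in D,\\
M,x,\sigma\models\Box A&\iff M,z,\sigma\models A\text{ for all $z$ in some open set }O\ni x.
\end{align*}
In terms of the truth set $\|A\|_\sigma=\{x\in X: M,x,\sigma\models A\}$,
\[
\|\Box A\|_\sigma=\operatorname{int}\|A\|_\sigma,\qquad \|\Diamond A\|_\sigma=\operatorname{cl}\|A\|_\sigma,\qquad \|\forall y\,A\|_\sigma=\bigcap_{d\in D}\|A\|_{\sigma[y\mapsto d]}.
\]
A formula is \emph{valid} in $X$ if it is true at every point, under every assignment, in every model on $X$. Every theorem of QS4 is valid in every space; this is the soundness theorem of Rasiowa and Sikorski. QS4 is \emph{complete} for $X$ if every formula valid in $X$ is a theorem. It is \emph{strongly complete} for $X$ if, whenever $\Gamma\nvdash A$, there are a model $M$ on $X$, a point $x$ and an assignment $\sigma$ with $M,x,\sigma\models\gamma$ for all $\gamma\in\Gamma$ and $M,x,\sigma\not\models A$. The case $\Gamma=\emptyset$ shows that strong completeness implies completeness. Both notions also make sense when only models with $|D|=\kappa$ are admitted, for a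 fixed cardinal $\kappa\ge1$.

\subsection*{The question}
Let $\mathbb N=\{0,1,2,\dots\}$ be discrete and let $\mathbb N^{\mathbb N}$ carry the product topology. This space is homeomorphic to the irrational line, the irrationals with the subspace topology from $\mathbb R$. The following is known. QS4 is complete for the class of all topological spaces. It is strongly complete for the rational line $\mathbb Q$, even with a constant countably infinite domain. It is not complete for any locally connected space, in particular not for $\mathbb R$. The intuitionistic predicate logic QH is strongly complete for $\mathbb N^{\mathbb N}$ with a countable domain (Dragalin). The following problem comes from \cite{rational}: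
\begin{quote}
Is QS4 complete for $\mathbb N^{\mathbb N}$? Is it strongly complete for $\mathbb N^{\mathbb N}$?
\end{quote}
The space $\mathbb N^{\mathbb N}$ shares with $\mathbb Q$ a base of clopen sets and the absence of isolated points, which points to a positive answer. It shares with $\mathbb R$ the Baire category theorem, and we shall see that a modal formula can express an instance of that theorem. The answer is yes to both questions, but only because large domains are allowed.

\subsection*{The results}
Call a space \emph{strongly zero-dimensional} if every open cover is refined by a partition into clopen sets. A second countable space with a base of clopen sets has this property: an open cover is refined by countably many clopen sets $W_0,W_1,\dots$ that still cover the space, and the sets $W_n\setminus(W_0\cup\dots\cup W_{n-1})$ form a clopen partition. So $\mathbb N^{\mathbb N}$, the irrational line, $\mathbb Q$ and the Cantor set are strongly zero-dimensional.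

\begin{theorem}\label{thm:main}
Let $X$ be a nonempty metrizable strongly zero-dimensional space without isolated points, and let $x\in X$. If $\Gamma\nvdash A$, there are a predicate topological model $M$ on $X$ with domain of cardinality at most $|X|$ and an assignment $\sigma$ such that $M,x,\sigma\models\gamma$ for all $\gamma\in\Gamma$ and $M,x,\sigma\not\models A$. Hence QS4 is strongly complete, and so complete, for $X$. In particular this holds for $X=\mathbb N^{\mathbb N}$.
\end{theorem}

\begin{theorem}\label{thm:class}
For a nonempty metrizable strongly zero-dimensional space $X$ the following are equivalent: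
\begin{enumerate}
\item[(i)] QS4 is strongly complete for $X$;
\item[(ii)] QS4 is complete for $X$;
\item[(iii)] the isolated points of $X$ are not dense in $X$.
\end{enumerate}
\end{theorem}

A set is \emph{nowhere dense} if its closure has empty interior. Let $\mathrm{cov}(\mathcal M)$ be the least number of nowhere dense sets that cover $\mathbb N^{\mathbb N}$. The Baire category theorem says that countably many do not suffice, so $\mathrm{cov}(\mathcal M)\ge\aleph_1$. Singletons are nowhere dense, so $\mathrm{cov}(\mathcal M)\le2^{\aleph_0}$.

\begin{theorem}\label{thm:domains}
Suppose that only models with $|D|=\kappa$ are admitted. Then QS4 is strongly complete for $\mathbb N^{\mathbb N}$ for each $\kappa\ge2^{\aleph_0}$, and it is not even complete for $\mathbb N^{\mathbb N}$ if $1\le\kappa<\mathrm{cov}(\mathcal M)$, in particular if $\kappa$ is countable.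
\end{theorem}

Under the continuum hypothesis $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$ by the two bounds above, and Martin's axiom also implies this equality. In either case the threshold in Theorem~\ref{thm:domains} is exactly $2^{\aleph_0}$. We do not decide the range $\mathrm{cov}(\mathcal M)\le\kappa<2^{\aleph_0}$.

We work in ZFC. Section~\ref{sec:obstructions} presents three non-theorems that a space can validate; they give the negative halves of Theorems~\ref{thm:class} and~\ref{thm:domains} and show what a countermodel has to do. Section~\ref{sec:example} shows the main idea in a small model. Sections~\ref{sec:resolutions}--\ref{sec:truth} prove Theorem~\ref{thm:main}, and Section~\ref{sec:rest} derives the other two theorems.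

\section{Three non-theorems that a space can validate}\label{sec:obstructions}

Fix a predicate symbol $P$ of positive arity. We write $P(y)$ for $P(y,\dots,y)$ and, in a model, $V_d$ for $V(P)(d,\dots,d)$; values of $V$ that we do not specify are arbitrary. For a finite sequence $u$ of natural numbers, the cylinder $[u]$ is the set of points of $\mathbb N^{\mathbb N}$ that begin with $u$. Cylinders are clopen and form a base, and deleting $u$ is a homeomorphism from $[u]$ onto $\mathbb N^{\mathbb N}$. The initial segment of length $n$ of a point $z$ is $z{\upharpoonright}n$.

The first obstruction is propositional: at an isolated point, $\Box$ and $\Diamond$ collapse.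

\begin{proposition}\label{prop:isolated}
The formula $\Box\Diamond P(y)\to\Diamond\Box P(y)$ is not a theorem of QS4, and it is valid in every space whose isolated points are dense.
\end{proposition}

\begin{proof}
In the two-point indiscrete space let $P(y)$ be true at exactly one point. Its truth set has closure the whole space and empty interior, so $\Box\Diamond P(y)$ is true everywhere and $\Diamond\Box P(y)$ nowhere. By soundness the formula is not a theorem.

Now let the isolated points of $X$ be dense, let $\Box\Diamond P(y)$ be true at $x$, and let $O\ni x$ be an open set throughout which $\Diamond P(y)$ is true. Let $O'\ni x$ be open. The nonempty open set $O\cap O'$ contains an isolated point $u$. Since $\{u\}$ is open, $\Diamond P(y)$ at $u$ gives $P(y)$ at $u$, and this gives $\Box P(y)$ at $u$. So every neighborhood of $x$ meets the truth set of $\Box P(y)$, that is, $\Diamond\Box P(y)$ is true at $x$.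
\end{proof}

The second obstruction is the one that rules out $\mathbb R$, and it explains why clopen sets run through the proof of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:connected}
The sentence $\forall y\,P(y)\wedge\Box\forall y\,(\Box P(y)\vee\Box\neg P(y))\to\Box\forall y\,P(y)$ is not a theorem of QS4, and it is valid in every locally connected space.
\end{proposition}

\begin{proof}
On $\mathbb N^{\mathbb N}$ let $D=\mathbb N$ and $V_n=[0^n]$, where $0^n$ is the sequence of $n$ zeros. Each $V_n$ is clopen, so $\Box P(y)\vee\Box\neg P(y)$ is true everywhere under every assignment. The truth set of $\forall y\,P(y)$ is $\bigcap_n[0^n]=\{000\cdots\}$, which has empty interior. So the sentence is false at $000\cdots$, and by soundness it is not a theorem.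

Let $X$ be locally connected and let the antecedent be true at $x$. There is a connected open set $O\ni x$ each point of which lies, for every $d\in D$, in the interior of $V_d$ or in the interior of its complement. Then $V_d\cap O$ is clopen in $O$ and contains $x$, so $V_d\supseteq O$. This holds for all $d$, so $\Box\forall y\,P(y)$ is true at $x$.
\end{proof}

In the model on $\mathbb N^{\mathbb N}$ just used, counterexamples to $P$ appear arbitrarily close to $000\cdots$, but each single individual satisfies $P$ on a clopen neighborhood of that point. This is how a constant domain imitates a domain that grows as one moves away from a point. The third obstruction concerns the size of the domain. Let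
\[
F\;=\;\Box\forall y\,\Diamond\Box P(y)\to\Diamond\forall y\,P(y).
\]
The antecedent says that near $x$ every $V_d$ has dense interior, and the consequent says that $x$ lies in the closure of $\bigcap_dV_d$.

\begin{proposition}\label{prop:baire}
The sentence $F$ is not a theorem of QS4, and it is true at every point of every model on $\mathbb N^{\mathbb N}$ with $|D|<\mathrm{cov}(\mathcal M)$.
\end{proposition}

\begin{proof}
On $X=\mathbb N^{\mathbb N}$ let $D=X$ and $V_d=X\setminus\{d\}$. Each $V_d$ is open and dense, so $\Diamond\Box P(y)$ is true everywhere under every assignment, and the antecedent of $F$ is true everywhere. Since $\bigcap_dV_d=\emptyset$, the consequent is false everywhere. By soundness $F$ is not a theorem.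

Now let $|D|<\mathrm{cov}(\mathcal M)$ and let the antecedent be true at $x$. There is a cylinder $O\ni x$ with $O\subseteq\operatorname{cl}I_d$ for all $d\in D$, where $I_d=\operatorname{int}V_d$. Let $O'$ be any cylinder with $x\in O'\subseteq O$. The set $O'\setminus I_d$ is closed in $O'$, and it has empty interior because every nonempty open subset of $O$ meets $I_d$. So the sets $O'\setminus I_d$ are fewer than $\mathrm{cov}(\mathcal M)$ nowhere dense subsets of $O'\cong\mathbb N^{\mathbb N}$, and they do not cover $O'$. A point of $O'$ outside all of them lies in every $V_d$ and satisfies $\forall y\,P(y)$. Such cylinders $O'$ form a neighborhood base at $x$, so $\Diamond\forall y\,P(y)$ is true at $x$.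
\end{proof}

On $\mathbb Q$ the same countermodel, $D=\mathbb Q$ and $V_d=\mathbb Q\setminus\{d\}$, has a countable domain. On $\mathbb N^{\mathbb N}$, any model that refutes $F$ needs at every point $z$ of an open set an individual for which $P$ fails at $z$, and each individual can serve only a nowhere dense set of such points. A Henkin construction handles countably many requirements at a time, so the task is to add uncountably many individuals without creating uncountably many requirements at any one point.

\section{Individuals as functions: an example}\label{sec:example}

The countermodel to $F$ suggests how. The individual $d$ is exceptional at the single point $d$, and near any other point it is indistinguishable from an individual that satisfies $P$ everywhere. To make this systematic, let an individual be a function that assigns to each point a \emph{name}, and let the truth of an atomic formula at a point depend only on the names carried there.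

For the example let the language have unary predicate symbols $P,Q,R_1,R_2,\dots$, and let $X=\mathbb N^{\mathbb N}$. Take ``old'' names $a_0,a_1,\dots$ and one ``new'' name $e$. Let $T$ consist of the atomic statements
\[
P(a_n)\ (n\ge0),\qquad Q(a_n)\ (n\text{ even}),\qquad R_j(a_n)\ (1\le j\le n),\qquad R_j(e)\ (j\ge1).
\]
For $z\in X$ the clopen \emph{annuli} $A_n(z)=[z{\upharpoonright}n]\setminus[z{\upharpoonright}(n+1)]$, $n\ge0$, are nonempty and partition $X\setminus\{z\}$. The domain consists of the constant functions $d_{a_n}$ with value $a_n$ and, for each $z\in X$, the function $d_z$ given by
\[
d_z(z)=e,\qquad d_z(z')=a_n\ \text{ for }z'\in A_n(z).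
\]
For a predicate symbol $S$ and an individual $f$ put $V(S)(f)=\{x: S(f(x))\in T\}$. Then $V(P)(d_{a_n})=X$ and
\[
V(P)(d_z)=X\setminus\{z\},\qquad V(R_j)(d_z)=\{z\}\cup\bigcup_{n\ge j}A_n(z)=[z{\upharpoonright}j],\qquad V(Q)(d_z)=\bigcup_{n\text{ even}}A_n(z).
\]
As in the proof of Proposition~\ref{prop:baire}, $F$ is false everywhere. Three features of $d_z$ reappear in the general proof.

\emph{Box requirements are met eventually.} At $z$ the individual $d_z$ satisfies $\Box R_j(y)$ for every $j$. No old name has all the properties $R_j$, since $R_{n+1}(a_n)\notin T$. It is enough that the name used on the $n$th annulus has the first $n$ of them, because each single formula $\Box R_j(y)$ is tested on its own neighborhood $[z{\upharpoonright}j]$.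

\emph{Diamond requirements are met infinitely often.} At $z$ the individual $d_z$ satisfies both $\Diamond\Box Q(y)$ and $\Diamond\Box\neg Q(y)$, because the neighborhood $[z{\upharpoonright}m]$ contains the open sets $A_n(z)$ for all $n\ge m$, of both parities.

\emph{Away from $z$, nothing is new.} If $z'\in A_n(z)$, then $d_z$ and $d_{a_n}$ agree on the neighborhood $A_n(z)$ of $z'$. If two assignments agree, as functions, on an open set $O$, then the truth sets of any formula under them agree on $O$; this follows by induction on the formula, since subsets of $X$ that agree on $O$ have interiors that agree on $O$. So at $z'$ the uncountable domain shows only countably many kinds of behavior, those of the $d_{a_n}$ and of $d_{z'}$.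

In the general proof the names are constants, the set $T$ is replaced by a maximal consistent theory $T_z$ that depends on the point, and the cylinders are replaced by a tree of clopen subsets of $X$. We begin with the tree.

\section{Resolutions of the space}\label{sec:resolutions}

We want to attach theories to the nodes of a tree of clopen sets, so that the theory at a node $s$ is the theory of one distinguished point $x_s$. If that theory contains $\Diamond\psi$, then $\psi$ must hold arbitrarily close to $x_s$. The children of $s$ should therefore accumulate at $x_s$, and we need a countable schedule for them, even if there are uncountably many. Colors provide the schedule.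

\begin{definition}\label{def:resolution}
A \emph{resolution} of a metrizable space $X$ is a rooted tree in which every node has finite level, each node $s$ carries a nonempty clopen set $U_s\subseteq X$ and a point $x_s\in U_s$, and each node other than the root has a \emph{color} in $\mathbb N$, such that:
\begin{enumerate}
\item[(R1)] $U_{\rm root}=X$.
\item[(R2)] For each $s$, the sets $U_t$, for $t$ a child of $s$, partition $U_s\setminus\{x_s\}$.
\item[(R3)] For each $s$, every $k\in\mathbb N$ is the color of at least one child of $s$. For every neighborhood $O$ of $x_s$ and all sufficiently large $k$, every child $t$ of $s$ of color $k$ has $U_t\subseteq O$.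
\item[(R4)] If $s_0={\rm root},s_1,s_2,\dots$ is an infinite branch and $z\in\bigcap_nU_{s_n}$, then $\{U_{s_n}:n\in\mathbb N\}$ is a neighborhood base at $z$.
\end{enumerate}
\end{definition}

\begin{example}\label{ex:baire}
In $\mathbb N^{\mathbb N}$ let the nodes be the finite sequences $u$ that do not end in $0$, with the empty sequence as root. Put $U_u=[u]$ and $x_u=u000\cdots$, and let the children of $u$ be the sequences $u0^kj$ with $k\ge0$ and $j\ge1$, where $u0^kj$ has color $k$. A point of $[u]$ other than $x_u$ has a first nonzero entry after $u$, which gives (R2). The cylinders $[u0^k]$ form a neighborhood base at $x_u$ and $[u0^kj]\subseteq[u0^k]$, which gives (R3). Along an infinite branch the lengths of the nodes tend to infinity, which gives (R4); the union of the nodes is a point in the intersection of their cylinders.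
\end{example}

Fix a resolution and a point $z\in X$, and consider the nodes $s$ with $z\in U_s$. The root is one of them, and so is the parent of each of them. By (R2), such a node $s$ has exactly one child $t$ with $z\in U_t$ if $z\ne x_s$, and none if $z=x_s$. So these nodes form a path from the root, the \emph{path of $z$}, and there are two cases. Either the path is finite and ends at a node $s$ with $x_s=z$, and $z$ is a \emph{node point}; or it is an infinite branch, and $z$ is a \emph{branch point}. The path of $x_s$ ends at $s$, so $s\mapsto x_s$ is injective. If $z$ is a branch point with branch $(s_n)$, then $\bigcap_nU_{s_n}=\{z\}$ by (R4), since points are closed. With (R1) it follows that the clopen \emph{annuli}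
\[
A_n=U_{s_n}\setminus U_{s_{n+1}}\qquad(n\in\mathbb N)
\]
partition $X\setminus\{z\}$. By (R2), $A_n$ contains $U_t$ for every child $t\ne s_{n+1}$ of $s_n$. In Example~\ref{ex:baire} the node points are the countably many sequences that are eventually $0$, and all other points are branch points.

\begin{lemma}\label{lem:resolution}
\begin{enumerate}
\item[(a)] A metrizable strongly zero-dimensional space has a base of clopen sets.
\item[(b)] Let $X$ be as in Theorem~\ref{thm:main} and let $x\in X$. Then $X$ has a resolution with $x_{\rm root}=x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $y\in O$ with $O$ open. Refine the open cover $\{O,X\setminus\{y\}\}$ by a clopen partition. The piece that contains $y$ is not contained in $X\setminus\{y\}$, so it lies in $O$.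

(b) Fix a metric and build the tree by recursion on the level. Let $U_{\rm root}=X$. Given a node $s$ of level $n$ with its set $U_s$, choose $x_s\in U_s$, taking $x_s=x$ at the root. Define clopen sets $U_s=B_0\supsetneq B_1\supsetneq\cdots$ containing $x_s$ as follows. Since $x_s$ is not isolated, the open set $B_k$ contains a point $y\ne x_s$. By (a) there is a clopen set $B_{k+1}\ni x_s$ inside $B_k\setminus\{y\}$ and inside the ball of radius $2^{-k}$ about $x_s$. The $B_k$ form a neighborhood base at $x_s$, and the nonempty clopen sets $B_k\setminus B_{k+1}$ partition $U_s\setminus\{x_s\}$. Take a clopen partition of $X$ that refines the cover by open balls of radius $2^{-n-2}$. Its nonempty intersections with $B_k\setminus B_{k+1}$ are clopen sets of diameter at most $2^{-n-1}$. Give $s$ one child $t$ of color $k$ for each such intersection, with $U_t$ equal to it, and do this for every $k$.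

Conditions (R1) and (R2) hold by construction. Every color occurs because $B_k\setminus B_{k+1}\ne\emptyset$, and children of color $k$ have $U_t\subseteq B_k$; this is (R3). A node of level $n\ge1$ has $U_s$ open of diameter at most $2^{-n}$, which gives (R4).
\end{proof}

This lemma is the only place where the topological hypotheses of Theorem~\ref{thm:main} are needed, apart from the cardinality count. The absence of isolated points makes every color occur, strong zero-dimensionality supplies the clopen partitions, and the metric supplies the countable bases in (R3) and (R4). Propositions~\ref{prop:isolated} and~\ref{prop:connected} show that neither of the first two hypotheses can simply be dropped.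

\section{Saturated theories}\label{sec:theories}

For a set $C$ of individual constants let $L(C)$ be $L$ extended by $C$, and let $\vdash\varphi$ mean that $\varphi$ is derivable in QS4 over the extended language, where $u$ in the axiom $\forall y\,A\to A[u/y]$ may also be a constant. Fix the sentence $\top=\forall y\,P(y)\to\forall y\,P(y)$, which also serves as the empty conjunction.

If finitely many distinct constants are replaced throughout a derivation by distinct variables that do not occur in it, the result is a derivation: a fresh variable is free for $y$ in every formula of the derivation, and it differs from every variable that is generalized. Two consequences follow. First, adding constants is conservative, so $\vdash\varphi$ does not depend on which $L(C)$ containing $\varphi$ is meant. Second: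
\begin{enumerate}
\item[(C)] If $\vdash\chi[c/y]$ and the constant $c$ does not occur in $\chi$, then $\vdash\chi$.
\end{enumerate}
Indeed, $\vdash\chi[u/y]$ for a fresh variable $u$, so $\vdash\forall u\,\chi[u/y]$. Now instantiate $u$ by $y$, which is free for $u$ because $u$ stands exactly where $y$ was free in $\chi$. We also use the dual forms of the quantifier principles: $\vdash\chi[u/y]\to\exists y\,\chi$, and from $\vdash\chi\to\delta$ with $y$ not free in $\delta$ one infers $\vdash\exists y\,\chi\to\delta$.

A set $\Delta$ of $L(C)$-sentences is \emph{consistent} if $\nvdash\neg(\delta_1\wedge\dots\wedge\delta_n)$ for all $\delta_1,\dots,\delta_n\in\Delta$. By Lindenbaum's lemma, every consistent set of $L(C)$-sentences is contained in a maximal one. A maximal consistent set $T$ contains exactly one of $\varphi,\neg\varphi$ for each $L(C)$-sentence $\varphi$, contains $\varphi\wedge\psi$ if and only if it contains both conjuncts, and contains every $L(C)$-sentence $\psi$ with $\vdash\varphi\to\psi$ for some $\varphi\in T$. We call $T$ \emph{saturated in $L(C)$} if it is a maximal consistent set of $L(C)$-sentences and $\exists y\,\varphi\in T$ implies $\varphi[c/y]\in T$ for some $c\in C$. For such $T$,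
\begin{equation}\label{eq:forall}
\forall y\,\varphi\in T\iff\varphi[c/y]\in T\text{ for all }c\in C.
\end{equation}
The forward direction is instantiation. Conversely, if $\forall y\,\varphi\notin T$, then $\exists y\,\neg\varphi\in T$, so $\neg\varphi[c/y]\in T$ for some $c\in C$.

\begin{lemma}\label{lem:henkin}
Let $\Delta$ be a consistent set of $L(C)$-sentences with $C$ countable, and let $E$ be a countably infinite set of constants disjoint from $C$. Then $\Delta$ extends to a set that is saturated in $L(C\cup E)$.
\end{lemma}

\begin{proof}
By conservativity $\Delta$ is consistent in $L(C\cup E)$. Enumerate the sentences of $L(C\cup E)$ of the form $\exists y\,\varphi$, and add to $\Delta$, one at a time, the sentences $\exists y\,\varphi\to\varphi[e/y]$, where $e\in E$ occurs neither in $\varphi$ nor in a sentence added earlier. Suppose that a step destroys consistency. Then some finite conjunction $\delta$ of sentences already present satisfies $\vdash\delta\to\exists y\,\varphi$ and $\vdash\delta\to\neg\varphi[e/y]$, and $e$ does not occur in $\delta$ or $\varphi$. By (C), $\vdash\delta\to\neg\varphi$, and generalization gives $\vdash\delta\to\forall y\,\neg\varphi$. So $\vdash\neg\delta$, contrary to the consistency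 of the previous stage. Hence the union of all stages is consistent, and any maximal consistent extension of it is saturated.
\end{proof}

We need three groups of modal theorems; $\exists\bar v$ is a finite, possibly empty, block of quantifiers.
\begin{enumerate}
\item[(M1)] If $\vdash\varphi\to\psi$, then $\vdash\Box\varphi\to\Box\psi$ and $\vdash\Diamond\varphi\to\Diamond\psi$. Also $\vdash\Box(\varphi_1\wedge\dots\wedge\varphi_m)\leftrightarrow\Box\varphi_1\wedge\dots\wedge\Box\varphi_m$.
\item[(M2)] $\vdash\exists\bar v\,\Box\varphi\to\Box\exists\bar v\,\Box\varphi$.
\item[(M3)] $\vdash\exists\bar v\,(\Box\varphi\wedge\Diamond\psi)\to\Diamond\exists\bar v\,(\Box\varphi\wedge\psi)$.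
\end{enumerate}
Group (M1) follows from necessitation and the first modal axiom. Topologically, (M2) says that a union of open sets is open. To derive it, apply (M1) to $\vdash\Box\varphi\to\exists\bar v\,\Box\varphi$ and use $\Box\varphi\to\Box\Box\varphi$ to get $\vdash\Box\varphi\to\Box\exists\bar v\,\Box\varphi$; then introduce $\exists\bar v$ on the left. Theorem (M3) rests on the inclusion $O\cap\operatorname{cl}W\subseteq\operatorname{cl}(O\cap W)$ for open $O$. By (M1), $\vdash\Box\chi\wedge\Box\neg(\chi\wedge\psi)\to\Box\neg\psi$, that is, $\vdash\Box\chi\wedge\Diamond\psi\to\Diamond(\chi\wedge\psi)$. With $\chi=\Box\varphi$ each formula in the chain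
\[
\Box\varphi\wedge\Diamond\psi,\qquad\Box\Box\varphi\wedge\Diamond\psi,\qquad\Diamond(\Box\varphi\wedge\psi),\qquad\Diamond\exists\bar v\,(\Box\varphi\wedge\psi)
\]
provably implies the next; now introduce $\exists\bar v$ on the left.

\section{Theories at nodes and at points}\label{sec:points}

From here to the end of Section~\ref{sec:truth}, $X$ and $x$ are as in Theorem~\ref{thm:main}, a resolution with $x_{\rm root}=x$ is fixed, and $\Gamma\nvdash A$. Let $y_0,y_1,\dots$ be the variables and $a_0,a_1,\dots$ distinct constants. For a formula $B$ of $L$ let $B^a$ be the sentence obtained by replacing each free $y_i$ by $a_i$. The set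
\[
\Delta=\{\gamma^a:\gamma\in\Gamma\}\cup\{\neg A^a\}
\]
is consistent. Otherwise $\vdash(\gamma_1\wedge\dots\wedge\gamma_n\to A)^a$ for some $n\ge0$ and $\gamma_1,\dots,\gamma_n\in\Gamma$, and removing the constants one at a time by (C) gives $\Gamma\vdash A$.

\subsection*{Nodes}
The theory $T_s$ will describe the point $x_s$. What it claims to be necessary is passed on to the children, and what it claims to be possible is realized by children of infinitely many colors, hence arbitrarily close to $x_s$. Each child may need new witnesses, so the stock of constants grows along the tree.

\begin{lemma}\label{lem:nodes}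
There are countable sets $C_s$ of constants and sets $T_s$ saturated in $L(C_s)$, for all nodes $s$, such that:
\begin{enumerate}
\item[(N1)] $T_{\rm root}\supseteq\Delta$ and $C_{\rm root}\supseteq\{a_0,a_1,\dots\}$. If $t$ is a child of $s$, then $C_s\subseteq C_t$, and $\Box\varphi\in T_s$ implies $\Box\varphi\in T_t$.
\item[(N2)] If $\Diamond\psi\in T_s$, there are infinitely many $k$ such that $\psi\in T_t$ for every child $t$ of $s$ of color $k$.
\item[(N3)] With $N_{\rm root}=C_{\rm root}$ and $N_t=C_t\setminus C_s$ for $t$ a child of $s$, the sets $N_s$ are pairwise disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}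
Reserve pairwise disjoint countably infinite sets $N_s$ of constants, one for each node, such that $N_{\rm root}$ contains the $a_i$ and infinitely many other constants. Let $C_s$ be the union of the $N_{s'}$ over the nodes $s'$ on the path from the root to $s$. Lemma~\ref{lem:henkin} gives $T_{\rm root}\supseteq\Delta$. Suppose $T_s$ is defined. The set of sentences $\psi$ with $\Diamond\psi\in T_s$ is countable and contains $\top$. List it as $\psi_0,\psi_1,\dots$ with each member occurring infinitely often. Let $t$ be a child of $s$ of color $k$. The set
\[
\{\Box\varphi:\Box\varphi\in T_s\}\cup\{\psi_k\}
\]
is consistent. Otherwise $\vdash\Box\varphi_1\wedge\dots\wedge\Box\varphi_m\to\neg\psi_k$ for some $\Box\varphi_i\in T_s$. Then (M1) gives $\vdash\Box\Box\varphi_1\wedge\dots\wedge\Box\Box\varphi_m\to\Box\neg\psi_k$, and all $\Box\Box\varphi_i$ lie in $T_s$. So $\Box\neg\psi_k\in T_s$, contrary to $\Diamond\psi_k\in T_s$. By Lemma~\ref{lem:henkin} the displayed set extends to a set $T_t$ saturated in $L(C_s\cup N_t)=L(C_t)$.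
\end{proof}

\subsection*{Points}
Every point $z$ now receives a countable set $C^0_z$ of \emph{old} constants, a countable set $C_z\supseteq C^0_z$, and a set $T_z$ saturated in $L(C_z)$. If $z=x_s$, put $C^0_z=C_z=C_s$ and $T_z=T_s$.

Let $z$ be a branch point with branch $(s_n)$, and put $C^0_z=\bigcup_nC_{s_n}$. The theories $T_{s_n}$ need not increase with $n$, but by (N1) their boxed parts do. We let the branch decide the boxed sentences of $T_z$. Consider the set of $L(C^0_z)$-sentences
\[
\Sigma_z=\{\Box\varphi:\Box\varphi\in T_{s_n}\text{ for some }n\}\cup\{\neg\Box\varphi:\Box\varphi\notin T_{s_n}\text{ for all }n\}.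
\]
A sentence of the first kind lies in $T_{s_n}$ for all large $n$ by (N1). A sentence $\neg\Box\varphi$ of the second kind lies in $T_{s_n}$ as soon as $C_{s_n}$ contains its constants, by maximality. So every finite subset of $\Sigma_z$ lies in some $T_{s_n}$, and $\Sigma_z$ is consistent. Let $E_z=\{e_{z,i}:i\in\mathbb N\}$ be a set of \emph{new} constants, disjoint from all $N_s$. Put $C_z=C^0_z\cup E_z$, and let $T_z\supseteq\Sigma_z$ be saturated in $L(C_z)$, by Lemma~\ref{lem:henkin}. Then:
\begin{enumerate}
\item[(P1)] If $z$ is a branch point with branch $(s_n)$ and $\varphi$ is an $L(C^0_z)$-sentence, then $\Box\varphi\in T_z$ if and only if $\Box\varphi\in T_{s_n}$ for some $n$, and then $\Box\varphi\in T_{s_n}$ for all large $n$.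
\item[(P2)] If $z$ is any point of $U_s$, then $C_s\subseteq C^0_z$, and $\Box\varphi\in T_s$ implies $\Box\varphi\in T_z$.
\end{enumerate}
Property (P1) holds because $\Sigma_z$ contains $\Box\varphi$ or $\neg\Box\varphi$ according to the case. For (P2), $s$ lies on the path of $z$; use (N1) along the path if $z$ is a node point and (P1) if it is a branch point.

\begin{remark}\label{rem:new}
The new constants cannot be avoided. Take $\Gamma=\emptyset$, $A=F$ and the resolution of Example~\ref{ex:baire}. Then $\Box\forall y\,\Diamond\Box P(y)$ and $\Box\neg\forall y\,P(y)$ lie in $T_{\rm root}$, hence in every $T_s$. For $c\in C_s$ we get $\Diamond\Box P(c)\in T_s$, so by (N2) and (R3) some child $t$ of $s$ has $\Box P(c)\in T_t$. Descend through the tree, treating one constant at each step in an order that reaches every constant of every $C_{s_n}$. The resulting branch determines a branch point $z$, and by (P2) the theory $T_z$ contains $P(c)$ for all $c\in C^0_z$, and also $\neg\forall y\,P(y)$. So no old constant witnesses $\exists y\,\neg P(y)$ at $z$. This is the Baire category argument of Proposition~\ref{prop:baire}, carried out in the tree.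
\end{remark}

\section{The individuals}\label{sec:individuals}

An individual will be a function $f$ on $X$ with $f(z)\in C_z$ for all $z$. For the quantifier clause, every constant of $C_z$ must be the value at $z$ of some individual. For the modal clause, the values of finitely many individuals near $z$ must be compatible with what $T_z$ says about their values at $z$. Put $a=a_0$; this constant lies in $C_{\rm root}$, hence in every $C_s$ and every $C^0_z$, and serves as a default value.

\subsection*{Old constants}
For $c\in N_s$ define
\[
d_c(z)=c\ \text{ if }z\in U_s,\qquad d_c(z)=a\ \text{ if }z\notin U_s.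
\]
The node $s$ is determined by $c$ by (N3). Since $U_s$ is clopen, $d_c$ is constant on a neighborhood of every point, and $d_c(z)\in C^0_z$ by (P2).

\subsection*{New constants}
Fix a branch point $z$ with branch $(s_n)$ and annuli $A_n$, and write $e_i$ for $e_{z,i}$. We need individuals $d_{z,i}$ with $d_{z,i}(z)=e_i$. At other points the constant $e_i$ is not available, so on each annulus $d_{z,i}$ has to take old values that imitate $e_i$. The sentences of $T_z$ relate several $e_i$ to each other and to old constants, so the values are chosen for all $i$ at once.

The difficulty is that (P1), the only link between $T_z$ and the theories on the branch, concerns sentences without new constants. We therefore quantify the new constants away. Let $\theta$ be an $L(C_z)$-sentence. For a sequence $\bar b=(b_i)_{i\in\mathbb N}$ of constants, $\theta[\bar b]$ is the result of replacing each $e_i$ by $b_i$. Let $e_{i_1},\dots,e_{i_r}$ with $i_1<\dots<i_r$ be the new constants in $\theta$, let $v_1,\dots,v_r$ be the first $r$ variables that do not occur in $\theta$, let $\theta^*$ be the result of replacing each $e_{i_j}$ by $v_j$, and put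
\[
\theta^\exists=\exists v_1\cdots\exists v_r\,\theta^*.
\]
This is an $L(C^0_z)$-sentence whose constants are the old constants of $\theta$. We use two facts.
\begin{enumerate}
\item[(E1)] $\vdash\theta\to\theta^\exists$. Hence $\theta\in T_z$ implies $\theta^\exists\in T_z$.
\item[(E2)] If $\theta^\exists\in T_s$, there is a sequence $\bar b$ in $C_s$ with $\theta[\bar b]\in T_s$.
\end{enumerate}
The first is $r$-fold existential introduction. For the second, apply saturation $r$ times to find $b_{i_1},\dots,b_{i_r}$, and put $b_i=a$ for the other $i$.

\begin{lemma}\label{lem:transfer}
Let $\beta,\psi$ be $L(C_z)$-sentences with $\Box\beta\in T_z$.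
\begin{enumerate}
\item[(a)] $(\Box\beta)^\exists\in T_{s_n}$ for all large $n$.
\item[(b)] If $\Diamond\psi\in T_z$ and the old constants of $\beta$ and $\psi$ lie in $C_{s_n}$, then $s_n$ has a child $t\ne s_{n+1}$ with $(\Box\beta\wedge\psi)^\exists\in T_t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (E1), $(\Box\beta)^\exists\in T_z$. This sentence is not boxed, so (P1) does not apply to it directly, but (M2) gives $\Box(\Box\beta)^\exists\in T_z$. By (P1) this sentence lies in $T_{s_n}$ for all large $n$, and then so does $(\Box\beta)^\exists$.

(b) Let $\chi=(\Box\beta\wedge\psi)^\exists$. The sentences $\Box\beta\wedge\Diamond\psi$ and $\Box\beta\wedge\psi$ contain the same variables and the same new constants, so the same substitution and the same quantifier block are used for both, and $(\Box\beta\wedge\Diamond\psi)^\exists\to\Diamond\chi$ is an instance of (M3). By (E1), $\Diamond\chi\in T_z$, so $\Box\neg\chi\notin T_z$, and $\Box\neg\chi\notin T_{s_n}$ by (P1). Since $\chi$ is an $L(C_{s_n})$-sentence, maximality gives $\Diamond\chi\in T_{s_n}$. By (N2) there is a color $k$, different from the color of $s_{n+1}$, such that $\chi\in T_t$ for all children $t$ of $s_n$ of color $k$, and by (R3) such a child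 exists.
\end{proof}

As in Section~\ref{sec:example}, box requirements will be met eventually and diamond requirements infinitely often. List the sentences $\alpha$ with $\Box\alpha\in T_z$ as $\alpha_1,\alpha_2,\dots$, and put $\beta_0=\top$ and $\beta_m=\alpha_1\wedge\dots\wedge\alpha_m$. By (M1), $\Box\beta_m\in T_z$. Let $m_n$ be the largest $m\le n$ with $(\Box\beta_m)^\exists\in T_{s_n}$; the value $m=0$ always qualifies. This is the number of box requirements that we ask the node $s_n$ to meet. By Lemma~\ref{lem:transfer}(a), for each $j$ we have $m_n\ge j$ for all large $n$. List the sentences $\psi$ with $\Diamond\psi\in T_z$ as $\psi_0,\psi_1,\dots$, with each occurring infinitely often.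

\emph{Stage $n$} defines all $d_{z,i}$ on $A_n$; see Figure~\ref{fig:stage}. Write $\beta=\beta_{m_n}$. Since $(\Box\beta)^\exists\in T_{s_n}$, the old constants of $\beta$ lie in $C_{s_n}$, and (E2) gives a sequence $\bar b$ in $C_{s_n}$ with $\Box\beta[\bar b]\in T_{s_n}$.
\begin{itemize}
\item If some old constant of $\psi_n$ is not in $C_{s_n}$, put $d_{z,i}=b_i$ on $A_n$.
\item Otherwise Lemma~\ref{lem:transfer}(b) gives a child $t\ne s_{n+1}$ of $s_n$, the \emph{exceptional child}, with $(\Box\beta\wedge\psi_n)^\exists\in T_t$, and (E2) gives a sequence $\bar b'$ in $C_t$ with $\Box\beta[\bar b']\wedge\psi_n[\bar b']\in T_t$. Put $d_{z,i}=b'_i$ on $U_t$ and $d_{z,i}=b_i$ on $A_n\setminus U_t$.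
\end{itemize}
The conjunct $\Box\beta$ is carried along in the second case so that meeting $\psi_n$ does not violate the box requirements on $U_t$. The condition $t\ne s_{n+1}$ places $U_t$ inside $A_n$. Finally put $d_{z,i}(z)=e_i$. The annuli partition $X\setminus\{z\}$, so $d_{z,i}$ is defined on all of $X$. Write $\bar d_z(z')=(d_{z,i}(z'))_{i\in\mathbb N}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rounded corners] (0,0) rectangle (9,3.6);
\node[anchor=north west] at (0.05,3.55) {$U_{s_n}$};
\node at (2.9,2.85) {$\bar d_z=\bar b$};
\fill (0.8,0.9) circle (1.5pt) node[right] {$x_{s_n}$};
\draw[rounded corners, fill=gray!15] (2.5,0.4) rectangle (5.1,2.2);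
\node[anchor=north west] at (2.55,2.15) {$U_t$};
\node at (4.2,1.5) {$\bar d_z=\bar b'$};
\fill (3.1,0.9) circle (1.5pt) node[right] {$x_t$};
\draw[rounded corners] (5.6,0.4) rectangle (8.6,3.0);
\node[anchor=north west] at (5.65,2.95) {$U_{s_{n+1}}$};
\fill (7.2,1.4) circle (1.5pt) node[right] {$z$};
\end{tikzpicture}
\caption{Stage $n$ of the definition of the individuals $d_{z,i}$ for a branch point $z$ with branch $(s_n)$. On the clopen annulus $U_{s_n}\setminus U_{s_{n+1}}$ the sequence $\bar d_z=(d_{z,i})_i$ has a constant value $\bar b$, except on the clopen set $U_t$ (shaded) of at most one child $t$ of $s_n$, where it has a constant value $\bar b'$. The $n$th diamond requirement is met at the point $x_t$.}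
\label{fig:stage}
\end{figure}

\begin{lemma}\label{lem:individuals}
Let $z$ be a branch point with branch $(s_n)$.
\begin{enumerate}
\item[(D1)] For $z'\ne z$, each $d_{z,i}$ is constant on a neighborhood of $z'$, and $d_{z,i}(z')\in C^0_{z'}$.
\item[(D2)] If $\Box\alpha\in T_z$, there is $N$ such that $\alpha[\bar d_z(z')]\in T_{z'}$ for all $z'\in U_{s_N}$.
\item[(D3)] If $\Diamond\psi\in T_z$, every neighborhood $O$ of $z$ contains a point $z'$ with $\psi[\bar d_z(z')]\in T_{z'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z'\in A_n$, with the notation of stage $n$. If there is an exceptional child $t$ and $z'\in U_t$, put $r=t$, $W=U_t$ and $\bar c=\bar b'$. Otherwise put $r=s_n$ and $\bar c=\bar b$, and let $W$ be $A_n\setminus U_t$, or $A_n$ if there is no exceptional child. In both cases $W$ is a clopen neighborhood of $z'$ on which $\bar d_z=\bar c$, we have $z'\in U_r$, the sequence $\bar c$ lies in $C_r$, and $\Box\beta_{m_n}[\bar c]\in T_r$. By (P2), $\bar c$ lies in $C^0_{z'}$, which proves (D1), and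
\begin{equation}\label{eq:annulus}
\Box\beta_{m_n}[\bar d_z(z')]\in T_{z'}\qquad(z'\in A_n).
\end{equation}

(D2) Let $\alpha=\alpha_j$ and choose $N$ with $m_n\ge j$ for all $n\ge N$. A point $z'\in U_{s_N}$ other than $z$ lies in $A_n$ for some $n\ge N$. Since $\alpha_j$ is a conjunct of $\beta_{m_n}$, \eqref{eq:annulus} and the axiom $\Box\varphi\to\varphi$ give $\alpha_j[\bar d_z(z')]\in T_{z'}$. For $z'=z$ we have $\alpha[\bar d_z(z)]=\alpha$, which lies in $T_z$ by the same axiom.

(D3) For all large $n$ we have $U_{s_n}\subseteq O$, by (R4), and the finitely many old constants of $\psi$ lie in $C_{s_n}$. Choose such an $n$ with $\psi_n=\psi$. Stage $n$ has an exceptional child $t$. The point $z'=x_t$ lies in $U_t\subseteq U_{s_n}\subseteq O$, and $\bar d_z(z')=\bar b'$ and $T_{z'}=T_t\ni\psi[\bar b']$.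
\end{proof}

The lists of the $\alpha_j$ and the $\psi_n$ exist because $L(C_z)$ is countable. It stays countable, however many branch points there are, because by (D1) the individuals created for other branch points bring no constants into $C_z$.

\section{The model and the truth lemma}\label{sec:truth}

Let $D$ be the set of all $d_c$, for $c\in\bigcup_sN_s$, and all $d_{z,i}$, for $z$ a branch point and $i\in\mathbb N$. For a $k$-ary predicate symbol $S$ put
\[
V(S)(f_1,\dots,f_k)=\{z\in X:S(f_1(z),\dots,f_k(z))\in T_z\},
\]
and let $M$ be the model on $X$ given by $D$ and $V$. For every $z\in X$,
\begin{equation}\label{eq:onto}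
\{f(z):f\in D\}=C_z.
\end{equation}
The inclusion from left to right holds by the definition of $d_c$, by (D1), and by $d_{z,i}(z)=e_{z,i}$. Conversely, each $c\in C^0_z$ lies in $N_s$ for some $s$ on the path of $z$, so $d_c(z)=c$; and if $z$ is a branch point, $e_{z,i}$ is the value of $d_{z,i}$.

For a formula $B$ of $L$, an assignment $\sigma$ into $D$ and a point $z$, let $B^{\sigma,z}$ be the $L(C_z)$-sentence obtained from $B$ by replacing the free occurrences of each variable $w$ by the constant $\sigma(w)(z)$.

\begin{lemma}[Truth lemma]\label{lem:truth}
For all $B$, $\sigma$ and $z$: $M,z,\sigma\models B$ if and only if $B^{\sigma,z}\in T_z$.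
\end{lemma}

\begin{proof}
We use induction on $B$, for all $\sigma$ and $z$ at once. The atomic case is the definition of $V$, and the cases $\neg$ and $\wedge$ follow from the maximal consistency of $T_z$.

\emph{The case $\forall y\,B$.} Let $\chi$ be obtained from $B$ by replacing each free variable $w\ne y$ by $\sigma(w)(z)$. Then $(\forall y\,B)^{\sigma,z}=\forall y\,\chi$, and $B^{\sigma[y\mapsto g],z}=\chi[g(z)/y]$ for $g\in D$. By \eqref{eq:forall} and \eqref{eq:onto}, $\forall y\,\chi\in T_z$ if and only if $\chi[g(z)/y]\in T_z$ for all $g\in D$. By the induction hypothesis this holds if and only if $M,z,\sigma[y\mapsto g]\models B$ for all $g\in D$.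

\emph{The case $\Box B$.} Let $\theta=B^{\sigma,z}$, so that $(\Box B)^{\sigma,z}=\Box\theta$. By the induction hypothesis, $\|B\|_\sigma=\{z':B^{\sigma,z'}\in T_{z'}\}$, and we must show that $z$ lies in the interior of this set if and only if $\Box\theta\in T_z$. Let $f_1,\dots,f_k$ be the values of $\sigma$ on the free variables of $B$. Each $f_j$ is either some $d_{z,i}$, which is possible only if $z$ is a branch point, or else it is constant on a neighborhood of $z$ with value in $C^0_z$, by the definition of $d_c$ and by (D1). Let $O_0$ be an open neighborhood of $z$ on which all $f_j$ of the second kind are constant. In $\theta$, the constant $e_{z,i}$ stands exactly at the places filled by $d_{z,i}$, because the $f_j$ of the second kind have old values at $z$. Hence for $z'\in O_0$,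
\begin{equation}\label{eq:local}
B^{\sigma,z'}=\begin{cases}\theta&\text{if $z$ is a node point},\\ \theta[\bar d_z(z')]&\text{if $z$ is a branch point}.\end{cases}
\end{equation}
Note also that $\Box\theta\notin T_z$ implies $\Diamond\neg\theta\in T_z$, since $\vdash\neg\Box\theta\to\neg\Box\neg\neg\theta$ by (M1).

Let $z=x_s$ be a node point. If $\Box\theta\in T_s$, then for $z'\in U_s\cap O_0$ we have $\Box\theta\in T_{z'}$ by (P2), hence $B^{\sigma,z'}=\theta\in T_{z'}$. So the open set $U_s\cap O_0\ni z$ is contained in $\|B\|_\sigma$. If $\Box\theta\notin T_s$, let $O$ be a neighborhood of $z$. By (N2) and (R3) there is a color $k$ such that every child $t$ of color $k$ has $\neg\theta\in T_t$ and $U_t\subseteq O\cap O_0$, and such a child $t$ exists. Then $x_t\in O\cap O_0$ and $B^{\sigma,x_t}=\theta\notin T_t=T_{x_t}$. So no neighborhood of $z$ is contained in $\|B\|_\sigma$.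

Let $z$ be a branch point with branch $(s_n)$. If $\Box\theta\in T_z$, take $N$ from (D2). By \eqref{eq:local}, the open set $U_{s_N}\cap O_0\ni z$ is contained in $\|B\|_\sigma$. If $\Box\theta\notin T_z$, let $O$ be a neighborhood of $z$. By (D3) for $\psi=\neg\theta$, there is $z'\in O\cap O_0$ with $\neg\theta[\bar d_z(z')]\in T_{z'}$, and \eqref{eq:local} gives $B^{\sigma,z'}\notin T_{z'}$. Again no neighborhood of $z$ is contained in $\|B\|_\sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\sigma(y_i)=d_{a_i}$. Since $a_i\in N_{\rm root}$ and $U_{\rm root}=X$, we have $d_{a_i}(x)=a_i$, so $B^{\sigma,x}=B^a$ for every formula $B$ of $L$. Since $x=x_{\rm root}$, we have $T_x=T_{\rm root}\supseteq\Delta$. By Lemma~\ref{lem:truth}, every $\gamma\in\Gamma$ is true and $A$ is false at $x$ under $\sigma$.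

The space $X$ is infinite, because every point of a finite metrizable space is isolated. The map $s\mapsto x_s$ is injective, so there are at most $|X|$ nodes. Each node and each branch point contributes countably many individuals, so $|D|\le|X|\cdot\aleph_0=|X|$. Finally, $\mathbb N^{\mathbb N}$ is metrizable and strongly zero-dimensional, and it has no isolated points since every cylinder is infinite.
\end{proof}

For $X=\mathbb Q$ the same proof gives a countable domain. The two cases differ because $\mathbb N^{\mathbb N}$ has uncountably many branch points, each with its own new witnesses.

\section{Isolated points and the size of the domain}\label{sec:rest}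

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implication (i)$\Rightarrow$(ii) is the case $\Gamma=\emptyset$, and (ii)$\Rightarrow$(iii) is the contrapositive of Proposition~\ref{prop:isolated}.

(iii)$\Rightarrow$(i). The complement of the closure of the set of isolated points is a nonempty open set. By Lemma~\ref{lem:resolution}(a) it contains a nonempty clopen set $K$. The subspace $K$ is metrizable. It has no isolated points, since $K$ is open and so a point isolated in $K$ is isolated in $X$. It is strongly zero-dimensional: the members of an open cover of $K$ are open in $X$, so together with $X\setminus K$ they form an open cover of $X$, and the nonempty traces on $K$ of a refining clopen partition form a clopen partition of $K$ that refines the given cover.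

Let $\Gamma\nvdash A$. Theorem~\ref{thm:main} gives a model on $K$, a point and an assignment at which $\Gamma$ is true and $A$ is false. Regard the same $D$ and $V$ as a model on $X$. For every formula $B$ and assignment $\sigma$, the truth set of $B$ in $K$ is the trace on $K$ of its truth set in $X$. This follows by induction on $B$: complements and intersections commute with taking traces, and so do interiors because $K$ is open. So $\Gamma$ is true and $A$ is false at the same point of the model on $X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:domains}]
If $1\le\kappa<\mathrm{cov}(\mathcal M)$, then by Proposition~\ref{prop:baire} the sentence $F$ is true at every point of every model on $\mathbb N^{\mathbb N}$ with $|D|=\kappa$ but is not a theorem. Since $\mathrm{cov}(\mathcal M)\ge\aleph_1$, this covers all countable $\kappa$.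

Let $\kappa\ge2^{\aleph_0}$ and $\Gamma\nvdash A$. Theorem~\ref{thm:main} gives a model $M$ on $\mathbb N^{\mathbb N}$ with $|D|\le2^{\aleph_0}$, a point $x$ and an assignment $\sigma$ at which $\Gamma$ is true and $A$ is false. The language has no identity, so individuals can be duplicated. Fix $d_0\in D$, let $D'$ be the disjoint union of $D$ and a set of cardinality $\kappa$, and let $\pi\colon D'\to D$ be the identity on $D$ and send the added elements to $d_0$. Then $|D'|=\kappa$. Let $M'$ have domain $D'$ and valuation $V'(S)(d_1,\dots,d_k)=V(S)(\pi(d_1),\dots,\pi(d_k))$. By induction on $B$, the truth set of $B$ in $M'$ under an assignment $\rho$ equals its truth set in $M$ under $\pi\circ\rho$; the quantifier step holds because $\pi$ is onto. Since $\pi\circ\sigma=\sigma$, the set $\Gamma$ is true and $A$ is false at $x$ under $\sigma$ in $M'$.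
\end{proof}

\begin{thebibliography}{1}

\bibitem{rational}
\emph{Quantified modal logic on the rational line},
\texttt{https://tspace.library.utoronto.ca/\allowbreak bitstream/\allowbreak 1807/\allowbreak 90690/\allowbreak 1/\allowbreak quantified\_modal\_\allowbreak logic\_on\_the\_\allowbreak rational\_line.pdf}

\end{thebibliography}
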